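\title{The cyclic deficiency of graphs grows quadratically}

\begin{abstract}
A proper edge coloring with colors $1,\dots,t$, all of them used, is a cyclic interval coloring if the colors at each vertex are consecutive modulo $t$. The cyclic deficiency $\operatorname{def}_c(G)$ is the least number of pendant edges that must be attached to a graph $G$ to obtain a graph with such a coloring. We disprove the conjecture that $\operatorname{def}_c(G)\le |V(G)|$ for every graph $G$: a bipartite graph on $367$ vertices, built from the projective plane of order $13$, has cyclic deficiency at least $458$. We then determine the asymptotics. The largest cyclic deficiency of a graph on at most $n$ vertices is $(\frac14+o(1))n^2$, and the same holds for the ordinary deficiency, in which the colors at each vertex must form an interval of integers.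
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple and have at least one vertex. We write $d(v)$ for the degree of a vertex $v$, $\Gamma(v)$ for its set of neighbors, and $\Delta=\Delta(G)$ for the maximum degree. An edge coloring is \emph{proper} if edges with a common endpoint receive different colors.

Let $t\ge1$. A proper edge coloring of $G$ with colors $1,\dots,t$, all of them used, is an \emph{interval coloring} if the colors of the edges at each vertex form a set of consecutive integers, and a \emph{$t$-cyclic interval coloring} if the colors at each vertex are consecutive in the cyclic order $1,2,\dots,t,1,\dots$. No condition is imposed at isolated vertices. A graph is \emph{cyclic interval colorable} if it has a $t$-cyclic interval coloring for some $t$.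

To \emph{attach a pendant edge} at $v$ is to add a new vertex of degree one adjacent to $v$; several pendant edges may be attached at the same vertex. A pendant edge can supply a color that is missing at $v$ without disturbing any other vertex, so the number of pendant edges needed measures how far a graph is from being colorable. The \emph{deficiency} $\operatorname{def}(G)$ is the least number of pendant edges whose attachment gives a graph with an interval coloring, and the \emph{cyclic deficiency} $\operatorname{def}_c(G)$ is the least number whose attachment gives a cyclic interval colorable graph. An interval coloring with colors $1,\dots,t$ is a $t$-cyclic interval coloring, so $\operatorname{def}_c(G)\le\operatorname{def}(G)$. Put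
\[
\operatorname{def}_c(n)=\max_{|V(G)|\le n}\operatorname{def}_c(G),\qquad \operatorname{def}(n)=\max_{|V(G)|\le n}\operatorname{def}(G).
\]

The cyclic order helps. The triangle has no interval coloring: if its edges have colors $a<b<c$, the vertex that sees $a$ and $c$ misses $b$. Modulo $3$, however, the set $\{3,1\}$ is consecutive, so $\operatorname{def}_c(K_3)=0$. The same effect gives a general bound. Recall \emph{Vizing's theorem}: a graph of maximum degree $\Delta$ has a proper edge coloring with $\Delta+1$ colors. Take such a coloring of a graph $G$ with $\Delta\ge1$, and attach at each vertex $v$ exactly $\Delta-d(v)$ pendant edges, with distinct colors absent at $v$. Every vertex of $G$ now misses exactly one of the $\Delta+1$ colors, and the complement of one color is consecutive modulo $\Delta+1$. (If some color is not used at all, discard it: every vertex of $G$ sees all of the remaining $\Delta$ colors.) Hence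
\begin{equation}\label{eq:trivial}
\operatorname{def}_c(G)\le\sum_{v}\bigl(\Delta-d(v)\bigr).
\end{equation}
So regular graphs with an edge have cyclic deficiency $0$, and graphs in which all degrees are $\Delta$ or $\Delta-1$ need at most one pendant edge per vertex. For irregular graphs \eqref{eq:trivial} can be quadratic in the number of vertices, but it can also be very wasteful: for the star $K_{1,N}$ it gives $N(N-1)$, while the true value is $0$. One may therefore guess that one pendant edge per vertex always suffices. This is Conjecture~3 of \cite{thesis}:
\begin{quote}
\emph{For every graph $G$, $\operatorname{def}_c(G)\le|V(G)|$. Equivalently, $\operatorname{def}_c(n)\le n$ for every $n$.}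
\end{quote}
Our first result is that the conjecture is false, already for bipartite graphs.

\begin{theorem}\label{thm:plane}
For every prime power $q\ge13$ there is a bipartite graph $G_q$ with $|V(G_q)|=2N+1$, where $N=q^2+q+1$, and
\[
\operatorname{def}_c(G_q)\ \ge\ \tfrac18N(q^2-11q-6)\ >\ |V(G_q)|.
\]
For $q=13$ the graph has $367$ vertices and $\operatorname{def}_c(G_{13})\ge458$.
\end{theorem}

Thus $\operatorname{def}_c$ is quadratic along this family, while $\operatorname{def}_c(n)\le n^2$ by \eqref{eq:trivial}. The next two theorems determine the constant.

\begin{theorem}\label{thm:lower}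
$\operatorname{def}_c(n)\ge\dfrac{n^2}{4}-O\bigl(n^{5/3}(\ln n)^{1/3}\bigr)$.
\end{theorem}

For a non-isolated vertex $v$ let
\[
r_v=\max_{w\in\Gamma(v)}d(w)-\min_{w\in\Gamma(v)}d(w)
\]
be the range of the degrees of its neighbors, and let $r_v=0$ if $v$ is isolated.

\begin{theorem}\label{thm:upper}
If $G$ has $n\ge4$ vertices and maximum degree $\Delta\ge\ln n$, then
\[
\operatorname{def}_c(G)\le\operatorname{def}(G)\le\frac14\sum_v r_v+16\,n\,\Delta^{3/4}(\ln n)^{1/4}\le\frac{n\Delta}4+16\,n\,\Delta^{3/4}(\ln n)^{1/4}.
\]
\end{theorem}

The main term vanishes when the neighbors of each vertex have equal degrees, as in regular graphs, in stars, and in bipartite graphs with constant degree on each side. What costs pendant edges is therefore not irregularity as such, but a vertex whose neighbors have very different degrees.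

\begin{corollary}\label{cor:asymp}
We have $\operatorname{def}_c(n)=(\frac14+o(1))n^2$ and $\operatorname{def}(n)=(\frac14+o(1))n^2$, and the error term is $O(n^{7/4}(\ln n)^{1/4})$ in both. Moreover, if $n,d\to\infty$ with $(d+1)\mid n$ and $d/\ln n\to\infty$, then the maximum of $\operatorname{def}_c(G)$, and also the maximum of $\operatorname{def}(G)$, over graphs $G$ with $n$ vertices and $\Delta(G)=d$ is $(\frac14+o(1))nd$.
\end{corollary}

The constant $\frac14$ can be guessed as follows. Join a new vertex $u$ to all vertices of a graph $H$ on $N$ vertices whose degrees are $o(N)$. The $N$ edges at $u$ have distinct colors. Suppose that all edges of $H$ have colors within $o(N)$ of one value, which we call $0$. A vertex $x$ whose edge to $u$ has color $c_x$ must then fill the range between $0$ and $c_x$, which takes about $|c_x|$ pendant edges. The cheapest choice lets $c_x$ run through the integers in $[-N/2,N/2]$ and costs about $N^2/4$. Theorem~\ref{thm:lower} shows that for a suitable $H$ no coloring is essentially cheaper, even cyclically; Theorem~\ref{thm:upper} shows that no graph costs essentially more.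

Section~\ref{sec:tools} collects three elementary facts. Theorems~\ref{thm:plane}, \ref{thm:lower} and \ref{thm:upper} are proved in Sections~\ref{sec:plane}, \ref{sec:lower} and \ref{sec:upper}, and Corollary~\ref{cor:asymp} in Section~\ref{sec:asymp}.

\section{Gaps and circular distances}\label{sec:tools}

We first remove the pendant edges from the definitions, in one way for upper bounds and in another for lower bounds.

Let $\varphi\colon E(G)\to\mathbb Z$ be a proper coloring by arbitrary integers. The \emph{gap} $g_\varphi(v)$ is the number of integers between the smallest and the largest color at $v$ that do not occur at $v$; it is $0$ if $d(v)\le1$.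

\begin{lemma}\label{lem:gaps}
If $G$ has at least one edge, then $\operatorname{def}(G)$ is the minimum of $\sum_v g_\varphi(v)$ over all proper colorings $\varphi\colon E(G)\to\mathbb Z$. In particular, adding isolated vertices does not change $\operatorname{def}(G)$, and $\operatorname{def}(G)\le|V(G)|\,(\Delta-1)$.
\end{lemma}

\begin{proof}
Given $\varphi$, attach at each vertex $v$ one pendant edge for each of the $g_\varphi(v)$ missing colors and give it that color. The coloring stays proper, and the colors at each vertex form an interval of integers. The intervals of adjacent vertices share the color of the edge between them, and the union of two intersecting intervals is an interval; adding the vertices of a component one at a time along a spanning tree, we see that the colors used on a component form an interval. Shift the colors on each component that has an edge so that its smallest color is $1$. Then the set of colors used is $\{1,\dots,t\}$ for some $t\ge1$, so $\operatorname{def}(G)\le\sum_v g_\varphi(v)$.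

Conversely, let $G'$ arise from $G$ by attaching $k_v$ pendant edges at each $v$, and restrict an interval coloring of $G'$ to $G$. The $d(v)$ colors at $v$ lie in an interval of $d(v)+k_v$ integers, so the gap at $v$ is at most $k_v$.

Isolated vertices have gap $0$ in every coloring. In a coloring with colors $1,\dots,\Delta+1$ given by Vizing's theorem, a vertex of degree $d(v)\ge2$ has gap at most $\Delta+1-d(v)\le\Delta-1$.
\end{proof}

For lower bounds we identify the colors $1,\dots,t$ with the elements of $\mathbb Z_t$. The \emph{circular distance} of two colors $a,b$ is $\|a-b\|=\min\{|z|:z\in\mathbb Z,\ z\equiv a-b \pmod t\}$; it satisfies the triangle inequality. A \emph{compatible pair} on $G$ consists of a proper coloring $c\colon E(G)\to\mathbb Z_t$, for some $t\ge 1$, and nonnegative integers $k_v$ $(v\in V(G))$ such that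
\begin{equation}\label{eq:star}
\|c(e)-c(e')\|\le d(v)+k_v-1\quad\text{whenever $e,e'$ are edges of $G$ at $v$.}
\end{equation}
Its \emph{weight} is $\sum_v k_v$. Not all colors need to occur.

\begin{lemma}\label{lem:compatible}
Let $G$ be the disjoint union of graphs $G_1,\dots,G_s$, where $s\ge1$. If every compatible pair on $G_i$ has weight at least $w_i$, then $\operatorname{def}_c(G)\ge w_1+\dots+w_s$.
\end{lemma}

\begin{proof}
Let $G'$ arise from $G$ by attaching $k_v$ pendant edges at each $v$, and let $c$ be a $t$-cyclic interval coloring of $G'$. The colors at $v$ are $a,a+1,\dots,a+d(v)+k_v-1$ modulo $t$ for some $a$, and $\|(a+i)-(a+j)\|\le|i-j|$. So \eqref{eq:star} holds. A vertex of $G_i$ has the same degree in $G_i$ as in $G$, so the restriction of $c$ and $(k_v)$ to $G_i$ is a compatible pair, and $\sum_{v\in V(G_i)}k_v\ge w_i$.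
\end{proof}

Condition \eqref{eq:star} keeps colors close together at a vertex of small degree. The opposite force acts at a vertex of large degree: $N$ distinct colors are at least as far apart as the points of a cycle of length $N$, whatever $t$ is.

\begin{lemma}\label{lem:spread}
Let $1\le c_0<c_1<\dots<c_{N-1}\le t$ be integers. Then, for $i<j$,
\[
\|c_i-c_j\|\ge\min\{j-i,\ N-(j-i)\}.
\]
\end{lemma}

\begin{proof}
We have $\|c_i-c_j\|=\min\{c_j-c_i,\ t-(c_j-c_i)\}$. Since the $c$'s are strictly increasing integers in $[1,t]$, we have $c_j-c_i\ge j-i$, $c_i\ge i+1$ and $t-c_j\ge N-1-j$. The last two inequalities give $t-(c_j-c_i)\ge N-(j-i)$.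
\end{proof}

\section{A counterexample from the projective plane}\label{sec:plane}

To play Lemma~\ref{lem:spread} against \eqref{eq:star} we want a vertex $u$ of large degree $N$ any two of whose neighbors are joined by a short path through vertices of degree much smaller than $N$. A projective plane provides this. For a prime power $q$, let the \emph{points} $\mathcal P$ and the \emph{lines} $\mathcal L$ be the $1$-dimensional and the $2$-dimensional subspaces of $\mathbb F_q^3$, a point lying on a line if it is contained in it. We use only the following facts, which hold in every projective plane of order $q$: $|\mathcal P|=|\mathcal L|=N=q^2+q+1$; each line has $q+1$ points; each point lies on $q+1$ lines; and any two distinct points lie on exactly one common line.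

Let $G_q$ have vertex set $\mathcal P\cup\mathcal L\cup\{u\}$, with a point adjacent to the lines through it and to $u$. Then $G_q$ is bipartite with parts $\mathcal P$ and $\mathcal L\cup\{u\}$, it has $2N+1$ vertices, and $d(x)=q+2$ for $x\in\mathcal P$ and $d(\ell)=q+1$ for $\ell\in\mathcal L$.

Fix a compatible pair on $G_q$ and let $c_x$ be the color of the edge $ux$. For distinct points $x,y$ with common line $\ell$, follow the edges $ux$, $x\ell$, $\ell y$, $yu$, and apply \eqref{eq:star} at $x$, $\ell$ and $y$. The triangle inequality gives
\begin{equation}\label{eq:cycle}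
\|c_x-c_y\|\le(q+1+k_x)+(q+k_\ell)+(q+1+k_y).
\end{equation}
The number $k_u$ does not appear: pendant edges at $u$ do not relax \eqref{eq:cycle}.

\begin{example}\label{ex:seven}
Let $q=7$, so $N=57$. Order the points $x_0,\dots,x_{56}$ by increasing color $c_x\in\{1,\dots,t\}$. Lemma~\ref{lem:spread} gives $\|c_{x_0}-c_{x_{28}}\|\ge\min\{28,29\}=28$, while \eqref{eq:cycle} bounds this distance by $8+7+8+k_{x_0}+k_\ell+k_{x_{28}}$. Hence the weight is at least $28-23=5$, and $\operatorname{def}_c(G_7)\ge5$.
\end{example}

A single pair of points can never give more than $(N-1)/2-(3q+2)$ in this way, which is less than $|V(G_q)|$. But the example has room to spare: most pairs of points are at distance of order $N$, far more than the $3q+2$ that \eqref{eq:cycle} allows for free. The total excess over all pairs is of order $N^3$, and one pendant edge relaxes \eqref{eq:cycle} by $1$ for at most $N-1$ pairs. This is where the uniformity of the plane matters: no line serves more pairs than any other. So we sum \eqref{eq:cycle} over all pairs.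

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
Fix a compatible pair on $G_q$ of weight $k$, and order the points $x_0,\dots,x_{N-1}$ by increasing color $c_x$; these colors are distinct because the coloring is proper at $u$.

\emph{The distances are large.} The number $N=q(q+1)+1$ is odd. Fix $i$. As $j$ runs through the indices other than $i$, the residue of $j-i$ modulo $N$ runs through $1,\dots,N-1$, so $\min\{|j-i|,N-|j-i|\}$ takes each of the values $1,\dots,\frac{N-1}2$ exactly twice. By Lemma~\ref{lem:spread},
\[
\sum_{j\ne i}\|c_{x_i}-c_{x_j}\|\ge2\Bigl(1+\dots+\frac{N-1}2\Bigr)=\frac{N-1}2\cdot\frac{N+1}2=\frac{N^2-1}4 .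
\]
Summing over $i$ counts each pair twice, so
\[
\sum_{\{x,y\}\subset\mathcal P}\|c_x-c_y\|\ge\frac{N(N^2-1)}8 .
\]

\emph{The distances are small.} Each point lies in $N-1$ pairs, and each line is the common line of $\binom{q+1}2=\frac{N-1}2$ pairs. Summing \eqref{eq:cycle} over all pairs gives
\[
\sum_{\{x,y\}\subset\mathcal P}\|c_x-c_y\|\le(N-1)\sum_{x\in\mathcal P}(q+1+k_x)+\frac{N-1}2\sum_{\ell\in\mathcal L}(q+k_\ell).
\]

\emph{Comparison.} Divide both estimates by $N-1$ and use $\sum_xk_x+\frac12\sum_\ell k_\ell\le k$:
\[
k\ \ge\ \frac{N(N+1)}8-N(q+1)-\frac{Nq}2=\frac N8\,(N+1-12q-8)=\frac N8\,(q^2-11q-6).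
\]
By Lemma~\ref{lem:compatible} with $s=1$ this is a lower bound for $\operatorname{def}_c(G_q)$. For $q\ge13$ we have $q^2-11q-6=q(q-11)-6\ge20$, so the bound is at least $\frac52N>2N+1$. For $q=13$ we get $N=183$, $2N+1=367$ and $k\ge\frac{183\cdot20}8=457.5$, so $k\ge458$.
\end{proof}

The hypothesis $q\ge13$ enters only in the last step; for $q\le11$ the bound $\frac18N(q^2-11q-6)$ is negative.

\section{The lower bound $n^2/4$}\label{sec:lower}

With $n=2N+1$ the bound of Theorem~\ref{thm:plane} is about $N^2/8\approx n^2/32$. The argument loses twice. Half of the vertices are lines, which are not adjacent to $u$; and an average pair of points is only guaranteed distance about $N/4$, half of what Lemma~\ref{lem:spread} gives for opposite points of the cyclic order. To avoid the first loss we join neighbors of $u$ directly by edges. To avoid the second we use only pairs that are nearly opposite.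

The \emph{cone} over a graph $H$ is the graph $G$ obtained from $H$ by adding a vertex $u$ adjacent to all vertices of $H$. Let $H$ have $N$ vertices and $e(H)$ edges. Fix a compatible pair on $G$ of weight $k$, and let $c_x$ be the color of $ux$. A vertex $x$ of $H$ has degree $d_H(x)+1$ in $G$. For an edge $xy$ of $H$, follow the edges $ux$, $xy$, $yu$ and apply \eqref{eq:star} at $x$ and $y$:
\[
\|c_x-c_y\|\le d_H(x)+k_x+d_H(y)+k_y .
\]
In a matching $M$ of $H$ each vertex occurs at most once, and $\sum_xd_H(x)=2e(H)$. Summing over $M$ we obtain
\begin{equation}\label{eq:matching}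
k\ \ge\ \sum_{xy\in M}\|c_x-c_y\|-2e(H).
\end{equation}
If $M$ has about $N/2$ edges, each with distance about $N/2$, and $e(H)=o(N^2)$, then \eqref{eq:matching} gives $k\ge(\frac14-o(1))N^2$. The difficulty is that the order of the colors $c_x$ is chosen by the coloring, after $H$ is fixed. If $H$ is a path, for example, the order may follow the path, and then no edge of $H$ joins nearly opposite vertices. So $H$ must be sparse and yet contain such a matching for \emph{every} ordering of its vertices. It suffices that any two disjoint sets that are not too small are joined by an edge, and a random graph has this property.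

\begin{lemma}\label{lem:random}
Let $N\ge3$, $p=(\ln N/N)^{1/3}$ and $m=\lceil3\ln N/p\rceil$. There is a graph $H$ on $N$ vertices with $e(H)<pN^2$ in which any two disjoint sets of $m$ vertices are joined by an edge.
\end{lemma}

\begin{proof}
Join each pair of vertices independently with probability $p$. The expected number of edges is $p\binom N2<pN^2/2$. Markov's inequality, $\Pr(Y\ge a)\le\mathbb E Y/a$ for $Y\ge0$ and $a>0$, gives $\Pr(e(H)\ge pN^2)<\frac12$. Two given disjoint $m$-sets have no edge between them with probability $(1-p)^{m^2}\le e^{-pm\cdot m}\le e^{-3m\ln N}=N^{-3m}$. There are at most $N^{2m}$ such pairs of sets, so one of them fails with probability at most $N^{-m}<\frac12$. With positive probability neither bad event occurs.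
\end{proof}

\begin{lemma}\label{lem:cone}
For all sufficiently large $N$, the cone $G$ over the graph $H$ of Lemma~\ref{lem:random} has $N+1$ vertices and maximum degree $N$, and every compatible pair on $G$ has weight at least $\frac{N^2}4-6N^{5/3}(\ln N)^{1/3}$.
\end{lemma}

\begin{proof}
We have $d(u)=N$, and no vertex of a graph on $N+1$ vertices has larger degree. Fix a compatible pair of weight $k$ and order the vertices of $H$ as $x_0,\dots,x_{N-1}$ by increasing color $c_x$. Let $h=\lfloor N/2\rfloor$. Ideally we would match $x_i$ with $x_{h+i}$, but these vertices need not be adjacent. Instead we cut both halves of the order into blocks of length $b=\lceil\sqrt{mN}\,\rceil$ and match opposite blocks. Since $3\ln N/p=3N^{1/3}(\ln N)^{2/3}\ge 3$, we have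
\begin{equation}\label{eq:mb}
m\le4N^{1/3}(\ln N)^{2/3},\qquad b\le\sqrt{mN}+1\le3N^{2/3}(\ln N)^{1/3}.
\end{equation}
For large $N$ this gives $m<N$, hence $m<b$, and $b<h$. For $0\le i<\lfloor h/b\rfloor$ let
\[
S_i=\{x_{ib+\alpha}:0\le\alpha<b\},\qquad T_i=\{x_{h+ib+\beta}:0\le\beta<b\}.
\]
The indices in the sets $S_i$ lie in $[0,h-1]$ and those in the sets $T_i$ lie in $[h,2h-1]\subseteq[h,N-1]$, and all these sets are pairwise disjoint. For $x\in S_i$ and $y\in T_i$ the difference of indices is $D=h+\beta-\alpha$, so $D\ge h-b$ and $N-D\ge N-h-b\ge h-b$. By Lemma~\ref{lem:spread}, $\|c_x-c_y\|\ge h-b$.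

Take a maximal matching among the edges of $H$ between $S_i$ and $T_i$. The unmatched parts of $S_i$ and $T_i$ have the same size and, by maximality, no edge between them; by the choice of $H$ this size is less than $m$. So the matching has at least $b-m$ edges. The union over $i$ is a matching $M$ of $H$ with
\[
\sum_{xy\in M}\|c_x-c_y\|\ge\Bigl(\frac hb-1\Bigr)(b-m)(h-b)=(h-b)^2\Bigl(1-\frac mb\Bigr)\ge h^2-2bh-\frac{h^2m}b .
\]
Put $\eta=N^{5/3}(\ln N)^{1/3}$. We have $h^2\ge\bigl(\frac{N-1}2\bigr)^2\ge\frac{N^2}4-\frac N2\ge\frac{N^2}4-\frac\eta2$. By \eqref{eq:mb}, $2bh\le bN\le3\eta$ and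
\[
\frac{h^2m}b\le\frac{N^2}4\cdot\frac m{\sqrt{mN}}=\frac{N^{3/2}\sqrt m}4\le\frac\eta2 .
\]
Finally $2e(H)<2pN^2=2\eta$. Now \eqref{eq:matching} gives $k\ge\frac{N^2}4-\bigl(\frac12+3+\frac12+2\bigr)\eta$.
\end{proof}

The parameters balance three losses. Long blocks lose $bh$ in distance, short blocks lose $h^2m/b$ in unmatched vertices, and $b\approx\sqrt{mN}$ makes both of order $N^{3/2}\sqrt m$. With $m\approx\ln N/p$, this has the order of the loss $pN^2$ from the edges of $H$ when $p^3\approx\ln N/N$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Take $N=n-1$ in Lemma~\ref{lem:cone}. The cone has $n$ vertices, and Lemma~\ref{lem:compatible} gives $\operatorname{def}_c(n)\ge\frac{(n-1)^2}4-6n^{5/3}(\ln n)^{1/3}\ge\frac{n^2}4-\frac n2-6n^{5/3}(\ln n)^{1/3}$ for large $n$.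
\end{proof}

\section{The upper bound}\label{sec:upper}

By Lemma~\ref{lem:gaps} we need a proper coloring by integers with small total gap. The model is an interval coloring of the complete bipartite graph.

\begin{example}\label{ex:kab}
Let $K_{a,b}$ have parts $\{x_1,\dots,x_a\}$ and $\{y_1,\dots,y_b\}$, and color $x_iy_j$ with $i+j$. The colors at $x_i$ are $i+1,\dots,i+b$ and the colors at $y_j$ are $j+1,\dots,j+a$, so the coloring is proper and has no gaps. Give the vertices positions $s_{x_i}=i/a$ and $s_{y_j}=j/b$ in $[0,1]$. Since $d(x_i)=b$ and $d(y_j)=a$, the color of $xy$ is $d(y)s_x+d(x)s_y$.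
\end{example}

The last formula makes sense in any graph and is symmetric in $x$ and $y$. Suppose the positions $s_v$ are independent and uniform on an interval of length one, and look at the values $d(y)s_x+d(x)s_y$ from the vertex $y$. The first term is uniform on an interval of length $d(y)$, so it spreads the $d(y)$ edges at $y$ with density one per unit length, as an interval coloring would. The second term is a constant shift if all neighbors of $y$ have the same degree; in general it varies within an interval of length $|s_y|r_y$, and this is the gap that we pay at $y$. Centering the positions at $0$ makes $\mathbb E|s_y|=\frac14$, against $\frac12$ for the interval $[0,1]$. In a cone over a sparse graph this reproduces the coloring sketched in the introduction: the edge $ux$ gets value about $Ns_x$, and the edges of $H$ get values $o(N)$.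

The values are real, and two edges at a vertex may have nearly equal values, so rounding does not give a proper coloring. We therefore cut the real line into windows of width $W$. Each vertex has at most about $W$ edges in each window, up to a deviation $\lambda$, so Vizing's theorem colors the edges in a window with about $W+\lambda$ colors of its own. A vertex meets about $\Delta/W$ windows and loses about $\lambda$ colors in each, and it may lose about $W$ colors in each of its two extreme windows. The two losses balance when $W\approx\sqrt{\Delta\lambda}$. The deviation is controlled by \emph{Hoeffding's inequality}: if $Y$ is a sum of $d$ independent random variables with values in $[0,1]$, then $\Pr(Y-\mathbb EY\ge\lambda)\le e^{-2\lambda^2/d}$ for $\lambda>0$.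

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The first inequality was noted in the introduction, and the last follows from $r_v\le\Delta$. We prove the middle one.

\emph{Parameters.} Let $\lambda=\sqrt{2\Delta\ln n}$ and $W=\lceil\sqrt{\Delta\lambda}\,\rceil$. From $\Delta\ge\ln n\ge\ln4>1$ we get $1<\lambda\le\sqrt2\,\Delta$. Hence $\sqrt{\Delta\lambda}>1$ and $\lambda^2\le\sqrt2\,\Delta\lambda$, and therefore
\begin{equation}\label{eq:params}
\lambda+1\le2\lambda,\qquad\sqrt{\Delta\lambda}\le W\le2\sqrt{\Delta\lambda},\qquad\lambda\le2^{1/4}\sqrt{\Delta\lambda}\le1.2\sqrt{\Delta\lambda}.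
\end{equation}
Choose $s_v$ $(v\in V(G))$ independently and uniformly from $[-\frac12,\frac12]$, and put
\[
f(xy)=d(y)s_x+d(x)s_y\in[-\Delta,\Delta],\qquad E_j=\{e\in E(G):jW\le f(e)<(j+1)W\}\quad(j\in\mathbb Z).
\]
A real interval $[\alpha,\beta]$ meets the window $[jW,(j+1)W)$ only for the consecutive values $\lfloor\alpha/W\rfloor\le j\le\lfloor\beta/W\rfloor$, and there are at most $(\beta-\alpha)/W+2$ of these. In particular, $E_j$ is empty for every choice of positions, except for a fixed set of at most $2\Delta/W+2\le4\Delta\le4n$ values of $j$.

\emph{Few edges per window.} Fix a non-isolated vertex $y$ and an index $j$, and condition on the value of $s_y$. For $x\in\Gamma(y)$, the event $xy\in E_j$ says that $d(y)s_x$ lies in a given interval of length $W$. These events depend on different variables $s_x$, so they are independent, and each has probability at most $W/d(y)$ because $d(y)s_x$ is uniform on an interval of length $d(y)$. The number of edges of $E_j$ at $y$ thus has mean at most $W$, and by Hoeffding's inequality it exceeds $W+\lambda$ with probability at most $e^{-2\lambda^2/d(y)}\le e^{-2\lambda^2/\Delta}=n^{-4}$. This holds for every value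 of $s_y$, hence unconditionally. Let $\mathcal A$ be the event that every graph $(V(G),E_j)$ has maximum degree at most $W+\lambda$. A union bound over at most $n$ vertices and $4n$ indices gives $\Pr(\mathcal A)\ge1-4/n^2$.

\emph{Choice of the positions.} Let $X=\sum_v|s_v|r_v$ and $R=\sum_vr_v\le n\Delta\le n^2$. Since $\mathbb E|s_v|=\frac14$, we have $\mathbb EX=R/4$. We need an outcome in $\mathcal A$ for which $X$ is hardly larger than its mean, so we condition on $\mathcal A$. As $X\ge0$, we have $\mathbb E[X\mid\mathcal A]\le\mathbb EX/\Pr(\mathcal A)$. For $0\le z\le\frac14$ we have $\frac1{1-z}=1+\frac z{1-z}\le1+\frac43z$, and $z=4/n^2\le\frac14$ because $n\ge4$. Hence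
\[
\mathbb E[X\mid\mathcal A]\le\frac R4\Bigl(1+\frac{16}{3n^2}\Bigr)\le\frac R4+\frac43 .
\]
Fix an outcome in $\mathcal A$ with $X\le\frac R4+\frac43$.

\emph{The coloring.} Let $L=\lfloor W+\lambda\rfloor+1$. For each $j$, color $(V(G),E_j)$ properly with the $L$ colors $jL+1,\dots,(j+1)L$, by Vizing's theorem. Different windows use disjoint sets of colors, so this is a proper coloring $\varphi\colon E(G)\to\mathbb Z$, and consecutive windows use consecutive blocks of integers.

\emph{The gaps.} Let $y$ be non-isolated. For $x\in\Gamma(y)$ the term $d(y)s_x$ lies in $[-\frac{d(y)}2,\frac{d(y)}2]$. The term $d(x)s_y$ lies between $s_y\min_{w\in\Gamma(y)}d(w)$ and $s_y\max_{w\in\Gamma(y)}d(w)$, which differ by $|s_y|r_y$ for either sign of $s_y$. So the values of $f$ at $y$ lie in an interval of length $\sigma_y=d(y)+|s_y|r_y\le\frac32\Delta$, the edges at $y$ lie in at most $\sigma_y/W+2$ consecutive classes $E_j$, and their colors lie in an interval of at most $L(\sigma_y/W+2)$ integers. Using $L\le W+\lambda+1$,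
\[
g_\varphi(y)\le L\Bigl(\frac{\sigma_y}W+2\Bigr)-d(y)\le|s_y|r_y+\frac{(\lambda+1)\sigma_y}W+2W+2(\lambda+1).
\]
By \eqref{eq:params}, the last three terms satisfy
\[
\frac{(\lambda+1)\sigma_y}W\le\frac{2\lambda\cdot\frac32\Delta}{\sqrt{\Delta\lambda}}=3\sqrt{\Delta\lambda},\qquad2W\le4\sqrt{\Delta\lambda},\qquad2(\lambda+1)\le4\lambda\le4.8\sqrt{\Delta\lambda}.
\]
Their sum is at most $12\sqrt{\Delta\lambda}=12\cdot2^{1/4}\Delta^{3/4}(\ln n)^{1/4}\le15\,\Delta^{3/4}(\ln n)^{1/4}$. Summing over $y$ and applying Lemma~\ref{lem:gaps},
\[
\operatorname{def}(G)\le X+15n\Delta^{3/4}(\ln n)^{1/4}\le\frac R4+\frac43+15n\Delta^{3/4}(\ln n)^{1/4}\le\frac R4+16n\Delta^{3/4}(\ln n)^{1/4},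
\]
where the last step uses $n\Delta^{3/4}(\ln n)^{1/4}\ge4$.
\end{proof}

\begin{remark}\label{rem:smalldegree}
The hypothesis $\Delta\ge\ln n$ is used only to compare $\lambda$ with $1$ and $\Delta$, and to ensure that $G$ has an edge. It marks the range in which the method gains something: if $1\le\Delta<\ln n$, then $\Delta^{3/4}(\ln n)^{1/4}>\Delta$, so the error term exceeds the bound $n(\Delta-1)$ of Lemma~\ref{lem:gaps}.
\end{remark}

\section{Asymptotics}\label{sec:asymp}

\begin{proof}[Proof of Corollary~\ref{cor:asymp}]
Since $\operatorname{def}_c\le\operatorname{def}$, it suffices in both parts to bound $\operatorname{def}_c$ from below and $\operatorname{def}$ from above.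

\emph{First part.} The lower bound is Theorem~\ref{thm:lower}, whose error term is $O(n^{7/4})$ because $\frac53<\frac74$. For the upper bound let $n\ge4$ and $|V(G)|\le n$. If $G$ has no edges, one pendant edge with color $1$ shows that $\operatorname{def}(G)\le1$. Otherwise add isolated vertices until there are exactly $n$ vertices; by Lemma~\ref{lem:gaps} this does not change $\operatorname{def}(G)$. If $\Delta<\ln n$, the same lemma gives $\operatorname{def}(G)\le n\ln n$. If $\Delta\ge\ln n$, Theorem~\ref{thm:upper} and $\Delta\le n$ give $\operatorname{def}(G)\le\frac{n^2}4+16n^{7/4}(\ln n)^{1/4}$.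

\emph{Second part.} Since $d/\ln n\to\infty$, eventually $d\ge\ln n$, and Theorem~\ref{thm:upper} gives, for every graph $G$ with $n$ vertices and $\Delta(G)=d$,
\[
\operatorname{def}(G)\le nd\Bigl(\frac14+16\Bigl(\frac{\ln n}d\Bigr)^{1/4}\Bigr)=\Bigl(\frac14+o(1)\Bigr)nd .
\]
For the lower bound let $G$ be the disjoint union of $n/(d+1)$ copies of the cone of Lemma~\ref{lem:cone} with $N=d$; the condition $(d+1)\mid n$ makes $G$ a graph on exactly $n$ vertices, and $\Delta(G)=d$. A single copy need not use all colors of a coloring of $G$, which is why Lemma~\ref{lem:cone} was stated for compatible pairs. Lemma~\ref{lem:compatible} gives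
\[
\operatorname{def}_c(G)\ge\frac n{d+1}\Bigl(\frac{d^2}4-6d^{5/3}(\ln d)^{1/3}\Bigr)=\Bigl(\frac14-o(1)\Bigr)nd
\]
as $d\to\infty$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Bachelor Thesis},
\texttt{https://mx-xz.github.io/assets/pdfs/Bachelorarbeit\_Michael\_Zheng.pdf}

\end{thebibliography}
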